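# Rings with and without indigent modules

## 1. Poor modules, indigent modules, and the guess that both always exist

Over every ring there is a *poor* module, a module that is injective relative to as few modules as possible. *Indigent* modules are defined by the same kind of minimality for another form of relative injectivity. The question is whether every ring has an indigent module, and by analogy the first guess is yes. We test this guess on simple cases. It passes, it even turns out to be correct for every right Noetherian ring, and then it fails, for one very concrete commutative ring and for many others. The question comes from "Preserving Subinjectivity Domain Of A Module", https://journal2.um.ac.id/index.php/jkma/article/download/14948/full%20pdf.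

Throughout, $R$ is an associative ring with $1$, modules are right modules unless said otherwise, and we work in ZFC. $E(M)$ denotes the injective envelope of $M$. We use these textbook facts.

- (F1) Baer's criterion: $M$ is injective if and only if every homomorphism $\mathfrak a\to M$ from a right ideal extends to $R$, that is, has the form $a\mapsto ma$ for some $m\in M$.
- (F2) Products and direct summands of injective modules are injective.
- (F3) $D\subseteq P$ is essential if every $0\ne p\in P$ has a multiple $0\neq pr\in D$. A homomorphism on $P$ that is injective on an essential submodule is injective. $E(M)$ is an injective essential extension of $M$, and every injective module containing $M$ contains an injective envelope of $M$. If $D$ is essential in an injective module $P$ and $D\subseteq K\subseteq P$, then $E(K)=P$.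
- (F4) An injective submodule is a direct summand. Hence a proper essential submodule $K$ of an injective module $P$ is never injective: from $P=K\oplus L$ and $K\cap L=0$ we would get $L=0$.

**Definition (subinjectivity).** $M$ is *$K$-subinjective* if for every module $L$ containing $K$ as a submodule, every homomorphism $f:K\to M$ extends to a homomorphism $L\to M$. The *subinjectivity domain* $\underline{\mathfrak{In}}^{-1}(M)$ is the collection of all $K$ such that $M$ is $K$-subinjective.

It is enough to test $L=E(K)$. If $f$ extends to $g:E(K)\to M$ and $K\subseteq L$, then the inclusion $K\to E(K)$ extends to $L\to E(K)$, and composing with $g$ extends $f$ to $L$.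

As an example, take $R=\mathbb Z$ and $M=\mathbb Z$. For $K=\mathbb Z$ we have $E(K)=\mathbb Q$ and $\operatorname{Hom}(\mathbb Q,\mathbb Z)=0$, so the identity of $\mathbb Z$ does not extend, and $\mathbb Z$ is not $\mathbb Z$-subinjective. For $K=\mathbb Z/2$ we have $\operatorname{Hom}(\mathbb Z/2,\mathbb Z)=0$, so $\mathbb Z$ is $\mathbb Z/2$-subinjective, for a trivial reason.

An injective $K$ lies in every subinjectivity domain, because $K=E(K)$. Conversely, a module $K$ that lies in every subinjectivity domain lies in its own. Then $\mathrm{id}_K$ extends to $E(K)\to K$, so $K$ is a direct summand of $E(K)$ and hence injective. So the smallest possible domain is the collection of injective modules.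

**Definition (indigent).** $M$ is *indigent* if $\underline{\mathfrak{In}}^{-1}(M)$ consists only of injective modules. In other words: whenever $M$ is $K$-subinjective, $K$ is injective.

Read positively, this says that every noninjective $K$ is detected by $M$: some $f:K\to M$ does not extend to $E(K)$. To show that $M$ is *not* indigent, one must produce one noninjective $K$ such that all $f:K\to M$ extend to $E(K)$. By the example above, $\mathbb Z$ is not indigent over $\mathbb Z$.

**Definition (poor).** $U$ is *$Y$-injective* if for every submodule $X\subseteq Y$ every homomorphism $X\to U$ extends to $Y$. The collection of these $Y$ is the injectivity domain $\mathfrak{In}^{-1}(U)$, and $U$ is *poor* if $\mathfrak{In}^{-1}(U)$ consists only of semisimple modules.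

Now the tests. If $R$ is semisimple, all modules are injective and every module is indigent, even $0$.

Let $R=\mathbb Z$ and $M=\bigoplus_p\mathbb Z/p$, the sum over all primes. If $K$ is not injective, it is not divisible, so $K\ne pK$ for some prime $p$. The nonzero $\mathbb F_p$-space $K/pK$ has a nonzero map to $\mathbb Z/p$, which gives a nonzero $f:K\to\mathbb Z/p\subseteq M$. But $E(K)$ is divisible, so every homomorphism from $E(K)$ to any $\mathbb Z/q$ is zero, and hence $\operatorname{Hom}(E(K),M)=0$. So $f$ does not extend, and $M$ is indigent.

The same group $M$ is poor. Let $M$ be $Y$-injective. Then $M$ is $Y'$-injective for every subgroup $Y'\subseteq Y$ (extend to $Y$ and restrict). The group $Y'$ cannot be $\mathbb Z$: an extension to $\mathbb Z$ of $p\mathbb Z\to\mathbb Z/p$, $p\mapsto1$, would make a generator of the summand $\mathbb Z/p$ divisible by $p$ in $M$. It cannot be $\mathbb Z/p^2$ either: extending the isomorphism $p\mathbb Z/p^2\to\mathbb Z/p$ leads to the same contradiction. So all elements of $Y$ have square-free order, and $Y$ is semisimple.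

So far the analogy is perfect.

## 2. Character modules and right Noetherian rings

**Theorem B.** Every right Noetherian ring has an indigent right module.

How should one look for $M$? Suppose $K$ is not injective and all right ideals are finitely generated. Then there are $\mathfrak a=\sum_{i\le n}a_iR$ and $\varphi:\mathfrak a\to K$ that is not multiplication by an element of $K$. In $E=E(K)$ it is: $\varphi(a_i)=xa_i$ for some $x\in E$. So the tuple $(\varphi(a_i))_i\in K^n$ lies in $E\bar a:=\{(xa_1,\dots,xa_n):x\in E\}$ but not in $K\bar a$. We need a target $M$ whose maps from $K$ can tell which tuples lie in $K\bar a$, that is, maps that see the group $K^n/K\bar a$. This group is a tensor product, and tensor products are seen by character modules.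

**Step 1: the module.** This step defines $M$. For $n\ge1$ and $\bar a=(a_1,\dots,a_n)\in R^n$ let $F_{\bar a}$ be the *left* module $R^n/R\bar a$. For a left module $F$ let $F^+=\operatorname{Hom}_{\mathbb Z}(F,\mathbb Q/\mathbb Z)$, a right module by $(\chi r)(z)=\chi(rz)$. Put
$$M=\prod_{\bar a}F_{\bar a}^+,$$
the product over all finite tuples. For a right module $X$, tensoring the exact sequence $R\to R^n\to F_{\bar a}\to0$ (first map $r\mapsto r\bar a$) with $X$ gives
$$X\otimes_RF_{\bar a}=X^n/X\bar a. \tag{1}$$

**Step 2: what $K$-subinjectivity of $M$ means.** We show that $K\otimes F_{\bar a}\to E\otimes F_{\bar a}$ is injective if $M$ is $K$-subinjective and $E=E(K)$. Each factor $F_{\bar a}^+$ is $K$-subinjective: regard a map $K\to F_{\bar a}^+$ as a map to $M$, extend it to $E$, and project. So the restriction $\operatorname{Hom}_R(E,F_{\bar a}^+)\to\operatorname{Hom}_R(K,F_{\bar a}^+)$ is onto. By the natural isomorphism $\operatorname{Hom}_R(X,F^+)\cong\operatorname{Hom}_{\mathbb Z}(X\otimes_RF,\mathbb Q/\mathbb Z)$, the map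
$$\operatorname{Hom}_{\mathbb Z}(E\otimes F_{\bar a},\mathbb Q/\mathbb Z)\to\operatorname{Hom}_{\mathbb Z}(K\otimes F_{\bar a},\mathbb Q/\mathbb Z)$$
is onto. If some $z\ne0$ in $K\otimes F_{\bar a}$ became $0$ in $E\otimes F_{\bar a}$, then every character of $K\otimes F_{\bar a}$, being induced by one of $E\otimes F_{\bar a}$, would vanish at $z$. This is impossible, since $\mathbb Q/\mathbb Z$ is a cogenerator.

**Step 3: Baer's criterion for $K$.** Here we conclude that $K$ is injective. Let $\varphi:\mathfrak a\to K$ with $\mathfrak a=\sum_{i\le n}a_iR$. As $E$ is injective, $\varphi(a_i)=xa_i$ for some $x\in E$. So the class of $(\varphi(a_i))_i$ in $K\otimes F_{\bar a}$ becomes $0$ in $E\otimes F_{\bar a}$ by (1). By Step 2 it is already $0$ in $K\otimes F_{\bar a}$, so by (1) there is $k\in K$ with $\varphi(a_i)=ka_i$ for all $i$. Thus $\varphi$ extends to $R$. Since every right ideal is finitely generated, $K$ is injective by (F1). $\blacksquare$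

## 3. Infinitely generated ideals and the ring of eventually constant sequences

Does the same $M$ work over every ring? Step 3 handles one finite tuple $\bar a$ at a time. For $\mathfrak a=\sum_{i\in\mathbb N}a_iR$ it yields, for each finite part of the system $ka_i=\varphi(a_i)$, some solution $k\in K$, but no common solution. This gap is real, as the following ring shows.

Let $F$ be a field and $R\subset F^{\mathbb N}$ the commutative ring of eventually constant sequences. Let $e_n\in R$ be the $n$-th unit idempotent and $S=\bigoplus_ne_nR$, the set of sequences with finite support. It is an ideal with $R/S\cong F$ (take the eventual value), and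
$$R=F\cdot1+S. \tag{2}$$
The module $S$ is not injective: otherwise the identity of $S$ would be multiplication by some $c\in S$, so that $ce_n=e_n$ for all $n$, although $c$ has finite support.

For $c\in R$ let $c'$ be the sequence with $c'_n=c_n^{-1}$ if $c_n\ne0$ and $c'_n=0$ if $c_n=0$. Then $c'\in R$ and $cc'c=c$, so $R$ is von Neumann regular. Hence all $R$-modules are flat, every functor $\operatorname{Hom}_R(-,F_{\bar a}^+)\cong\operatorname{Hom}_{\mathbb Z}(-\otimes F_{\bar a},\mathbb Q/\mathbb Z)$ is exact, and the module $M$ of Section 2 is *injective*. It is then $K$-subinjective for all $K$: it detects nothing. The reason is visible. For $\varphi:S\to K$, any finite part $xe_i=\varphi(e_i)$ $(i\le n)$ of the system has the solution $x=\varphi(e_0)+\dots+\varphi(e_n)$ in $K$. Only the whole infinite system can fail.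

So one would try a noninjective target, say $M=S$. It fails as well, at least for countable $F$, and the way it fails is the model for everything that follows. We use one general remark.

**Lemma 1 (gluing).** Let $P=K+N$ be a sum of two submodules. If $f:K\to M$ and $f_N:N\to M$ agree on $K\cap N$, then there is a homomorphism $g:P\to M$ extending both.

*Proof.* Put $g(k+n)=f(k)+f_N(n)$. If $k+n=0$, then $k=-n\in K\cap N$ and $f(k)=f_N(k)=-f_N(n)$. So $g$ is well defined, and it is a homomorphism. $\square$

So to extend $f$ from $K$ to $P$, one looks for a submodule $N$ that fills $P$ up and on which an obvious candidate for $f_N$ exists. The simplest candidate is $f_N=0$, when $f$ vanishes on $K\cap N$. The point is to build *one* $K$ for which every $f$ has such an $N$.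

**Example (the module $S$ over a countable field $F$).** Let $V=F^2$, let $P=\prod_{n\in\mathbb N}V$ with $(pr)_n=p_nr_n$, and $D=\bigoplus_nV$. In Step 1 of Section 4 we check, for any $F$-space $V$, that $P$ is injective, that $D$ is essential in $P$, and that every $F$-subspace $K$ with $D\subseteq K\subsetneq P$ is a noninjective submodule with $E(K)=P$.

Let $\mathcal U$ be the set of sequences $(U_n)$ of *nonzero* subspaces of $V$. As $V$ has countably many subspaces, $|\mathcal U|\le2^{\aleph_0}$. For each $U\in\mathcal U$ the space $X_U=(\prod U_n+D)/D\cong\prod U_n/\bigoplus U_n$ has cardinality $2^{\aleph_0}$, since the product has that cardinality and the sum is countable. As $F$ is countable, $\dim X_U=2^{\aleph_0}$. So we can go through $\mathcal U$ in a recursion of length at most $2^{\aleph_0}$ and pick, for each $U$, a vector of $X_U$ outside the span of the earlier ones. The picked vectors are independent, so some linear $\ell:P/D\to F$ is $1$ on all of them. Let $K$ be the kernel of $P\to P/D\to F$. It is a hyperplane that contains $D$ but contains no $\prod U_n$ with $U\in\mathcal U$, so $K+\prod U_n=P$ for all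 $U\in\mathcal U$.

Now let $f:K\to S$. On the $n$-th copy of $V$ in $D$, $f$ has the form $v\mapsto\varphi_n(v)e_n$ with a linear functional $\varphi_n:V\to F$. Since $\dim V=2$, $U_n:=\ker\varphi_n\ne0$, and $(U_n)\in\mathcal U$. For $k\in K\cap\prod U_n$ we get $f(k)e_n=f(ke_n)=\varphi_n(k_n)e_n=0$ for all $n$, so $f(k)=0$. By Lemma 1 with $N=\prod U_n$ and $f_N=0$, $f$ extends to $P$. So $S$ is $K$-subinjective and not indigent.

To do this for an arbitrary module $M$ over an arbitrary field, three things must be changed.

- In $S$, an element killed by all $e_n$ is $0$. In $M$ this may fail, and that part must be split off.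
- The kernels $U_n$ must stay large, so $\dim V$ must exceed $|M|$.
- The recursion must still have enough room. With $\dim V=\kappa\ge|F|$, where $\kappa$ is infinite, already the hyperplanes of $V$ number $2^\kappa$, so there are $2^\kappa$ sequences to treat; but $|\prod U_n|\le\kappa^{\aleph_0}$. A careless $\kappa$ ruins the count: for $\kappa=2^\lambda$ with $\lambda$ infinite, $\kappa^{\aleph_0}=\kappa<2^\kappa$. We need arbitrarily large $\kappa$ with $\kappa^{\aleph_0}=2^\kappa$.

## 4. No indigent module over eventually constant sequences

**Theorem A (answer: no, not every ring has an indigent module).** Let $F$ be any field and let $R\subset F^{\mathbb N}$ be the commutative ring of eventually constant sequences. Then $R$ has no indigent module.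

Let $M$ be any $R$-module. We construct a noninjective $K$ such that $M$ is $K$-subinjective.

**Step 1: many noninjective modules with a common envelope.** This step gives the ambient module $P$ in which $K$ will be a hyperplane. For a nonzero $F$-space $V$ let $P=\prod_nV$ with $(pr)_n=p_nr_n$, let $D=\bigoplus_nV$, and let $\iota_n:V\to D$ be the $n$-th inclusion.

Let $V_{(n)}$ be $V$ with $R$ acting through the $n$-th coordinate. It is injective: let $f:\mathfrak a\to V_{(n)}$. Since $e_n$ acts on $V_{(n)}$ as the identity, $f(a)=f(a)e_n=f(ae_n)$. If $\mathfrak ae_n=0$, then $f=0$. Otherwise some $a\in\mathfrak a$ has $a_n\ne0$, so $e_n=a_n^{-1}\cdot ae_n\in\mathfrak a$. Then $f(a)=f(e_na)=f(e_n)a$ for all $a\in\mathfrak a$, and $f$ extends to $r\mapsto f(e_n)r$. By (F1) and (F2), $V_{(n)}$ and $P=\prod_nV_{(n)}$ are injective.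

If $0\ne p\in P$, then $p_n\ne0$ for some $n$ and $0\ne pe_n=\iota_n(p_n)\in D$. So $D$ is essential in $P$. By (2) and $PS\subseteq D$, every $F$-subspace $K$ with $D\subseteq K\subseteq P$ is a submodule. By (F3), $E(K)=P$, and by (F4) such a $K\ne P$ is not injective.

**Step 2: splitting off the part of $M$ that the $e_n$ do not see.** We show that $\mathcal T=\{m\in M:mS=0\}$ is injective, so maps into it are harmless. It is a submodule because $S$ is an ideal. Let $h:\mathfrak a\to\mathcal T$. If $a\in\mathfrak a\cap S$, then $a=ae$ for an idempotent $e\in S$ (the indicator of the support of $a$), so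
$$h(a)=h(a)e=0 . \tag{3}$$
If $\mathfrak a\subseteq S$, then $h=0$. Otherwise take $c\in\mathfrak a\setminus S$, whose eventual value is nonzero, and $c'\in R$ as in Section 3. Then $j:=cc'\in\mathfrak a$ has eventual value $1$, that is, $1-j\in S$. For $a\in\mathfrak a$ we have $a-ja=(1-j)a\in\mathfrak a\cap S$, so by (3) $h(a)=h(ja)=h(j)a$. So $h$ extends to $r\mapsto h(j)r$, and $\mathcal T$ is injective.

By (F4), $M=\mathcal T\oplus M'$ for some $M'$. If $m\in M'$ and $mS=0$, then $m\in\mathcal T\cap M'=0$.

**Step 3: the cardinal $\kappa$.** Now we secure the count. Let $\kappa_0$ be an infinite cardinal with $\kappa_0\ge|F|$ and $\kappa_0\ge|M|$, let $\kappa_{i+1}=2^{\kappa_i}$, and $\kappa=\sup_{i<\omega}\kappa_i=\sum_i\kappa_i$. Then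
$$2^\kappa=2^{\sum_i\kappa_i}=\prod_{i<\omega}2^{\kappa_i}\le\kappa^{\aleph_0}\le(2^\kappa)^{\aleph_0}=2^\kappa,\qquad\text{so}\qquad\kappa^{\aleph_0}=2^\kappa. \tag{4}$$
Take $\dim V=\kappa$. Since $|F|\le\kappa$, $|V|=\kappa$.

**Step 4: the hyperplane $K$.** This step runs the diagonal recursion. Let $\mathcal U$ be the set of sequences $U=(U_n)$ of subspaces of $V$ with $\dim V/U_n\le\kappa_0$ for all $n$. A set of size $\kappa$ has $2^\kappa$ subsets, so $|\mathcal U|\le(2^\kappa)^{\aleph_0}=2^\kappa$. Let $U\in\mathcal U$. As $\kappa=\dim U_n+\dim V/U_n$ and $\kappa_0<\kappa$, $\dim U_n=\kappa$ and $|U_n|=\kappa$. By (4), $|\prod U_n|=2^\kappa$, while $|\bigoplus U_n|=\kappa$. Hence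
$$X_U:=\Bigl(\prod U_n+D\Bigr)/D\cong\prod U_n/\bigoplus U_n$$
has cardinality $2^\kappa$. An $F$-space of dimension $\delta$ has at most $\max(|F|,\delta,\aleph_0)$ elements, and $|F|\le\kappa<2^\kappa$, so $\dim X_U=2^\kappa$.

Enumerate $\mathcal U=\{U^\xi:\xi<2^\kappa\}$, possibly with repetitions. Choose recursively $x_\xi\in X_{U^\xi}$ outside the span of $\{x_\eta:\eta<\xi\}$; this is possible because the span has dimension at most $|\xi|<2^\kappa$. The $x_\xi$ are linearly independent, so there is a linear $\ell:P/D\to F$ with $\ell(x_\xi)=1$ for all $\xi$. Let $K$ be the kernel of $P\to P/D\xrightarrow{\ell}F$. Then $D\subseteq K\ne P$, and $K$ is not injective by Step 1. For $U=U^\xi\in\mathcal U$, some element of $\prod U_n$ has class $x_\xi$ in $P/D$ and is not in $K$. As $K$ has codimension $1$,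
$$K+\prod U_n=P\qquad\text{for all }(U_n)\in\mathcal U. \tag{5}$$

**Step 5: every $f:K\to M$ extends to $P$.** Here we finish as in the example. Let $f_{\mathcal T}$ and $f'$ be the components of $f$ in $\mathcal T$ and $M'$. As $\mathcal T$ is injective, $f_{\mathcal T}$ extends to $P$. Let $U_n$ be the kernel of $V\to M'$, $v\mapsto f'(\iota_nv)$, which is $F$-linear since $F\cdot1\subseteq R$. Then $\dim V/U_n\le\dim_FM'\le|M|\le\kappa_0$, so $(U_n)\in\mathcal U$. For $k\in K\cap\prod U_n$ and all $n$,
$$f'(k)e_n=f'(ke_n)=f'(\iota_n(k_n))=0 .$$
So $f'(k)S=0$, and $f'(k)=0$ by Step 2. The set $N=\prod U_n$ is a submodule of $P$, and $f'$ and the zero map on $N$ agree on $K\cap N$. By (5) and Lemma 1, $f'$ extends to $P$. So $f$ extends to $P=E(K)$.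

Thus $M$ is $K$-subinjective with $K$ noninjective, and $M$ is not indigent. As $M$ was arbitrary, $R$ has no indigent module. $\blacksquare$

This settles the question. The rest of the notes shows how much further the failure goes.

## 5. Long chains of right ideals: Theorem C and Corollary D

Recall that an infinite cardinal $\mu$ is regular if the supremum of fewer than $\mu$ ordinals below $\mu$ is again below $\mu$; for instance $\omega$ and all $\aleph_{n+1}$ are regular. $R$ is *right coherent* if every finitely generated right ideal is finitely presented. Then for any $a_1,\dots,a_n\in R$ the right module of relations $\{(s_k)\in R^n:\sum a_ks_k=0\}$ is finitely generated. Right semihereditary rings (finitely generated right ideals are projective) are right coherent, because finitely generated projective modules are finitely presented. So are von Neumann regular rings, since their finitely generated right ideals are generated by idempotents.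

**Theorem C.** Let $\mu$ be an infinite regular cardinal such that $R$ has a strictly increasing chain $(I_i)_{i<\mu}$ of right ideals. Assume that either

(i) $|R|\le\mu$, or

(ii) $R$ is right coherent and every right ideal is generated by at most $\mu$ elements.

Then $R$ has no indigent right module.

**Corollary D.**

1. A countable ring has an indigent right module if and only if it is right Noetherian.
2. A right coherent ring (for example, a von Neumann regular or right semihereditary ring) with $|R|<\aleph_\omega$ has an indigent right module if and only if it is right Noetherian.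

*Proof of Corollary D from Theorems B and C.* "If" is Theorem B. Let $R$ be not right Noetherian; in particular $R$ is infinite.

(1) There is a strictly increasing $\omega$-chain of right ideals, and $|R|\le\omega$. Use C(i) with $\mu=\omega$.

(2) Let $\gamma$ be the least infinite cardinal such that every right ideal is generated by at most $\gamma$ elements. Each right ideal is generated by all its elements, so $\gamma\le|R|<\aleph_\omega$. Thus $\gamma=\aleph_n$ for some $n<\omega$, which is regular. Some right ideal $I'$ is not generated by fewer than $\gamma$ elements: for $n=0$ because $R$ is not right Noetherian, and for $n\ge1$ because $\aleph_{n-1}$ does not have the defining property of $\gamma$. So we can choose recursively $a_i\in I'\setminus\sum_{j<i}a_jR$ for all $i<\gamma$. The right ideals $I_i=\sum_{j<i}a_jR$ $(i<\gamma)$ form a strictly increasing chain, since $a_i\in I_{i+1}\setminus I_i$. Use C(ii) with $\mu=\gamma$. $\square$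

These results do not settle whether *every* ring that is not right Noetherian lacks an indigent module.

The ring of Theorem A satisfies C(ii) with $\mu=\omega$, whatever $F$ is. It is von Neumann regular, and $I_i=\bigoplus_{n<i}e_nR$ is a strictly increasing chain. Its ideals are countably generated: if $\mathfrak a\subseteq S$, then $\mathfrak a$ is generated by the $e_n$ it contains, because $a\in\mathfrak a$, $a_n\neq0$ imply $e_n\in\mathfrak a$. If $\mathfrak a\not\subseteq S$, it contains an idempotent $j$ with $1-j\in S$ (Step 2 of Section 4), and each $a\in\mathfrak a$ is $ja+(1-j)a$ with $(1-j)a\in\mathfrak a\cap S$, so $\mathfrak a$ is generated by $j$ and the $e_n\in\mathfrak a$. We use this ring as a running example.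

What must be rebuilt? In Theorem A we had $K=\ker(P\to P/D\xrightarrow{\ell}F)$, and three conveniences. The target $F$ was nonzero and functionals could be prescribed on independent vectors. The coordinates $e_n$ told us when $f'(k)=0$. And the submodule $N=\prod U_n$, on which we glued with the zero map, was adapted to $f$. Over a general $R$ we proceed like this.

- The target of $\ell$ will be a nonzero quotient $T'=J'/B$ of an injective module $J'$ that is the injective hull of $B$. The module $P$ will contain $2^\kappa$ copies of $J'$, one for each branch $b$ of a tree, and their images in $P/D$ will be independent copies of $T'$. On each copy $\ell$ will be prescribed to be $0$ or the identity.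
- Instead of making $f$ vanish on $K\cap N$, we find two branches $b,b'$ along which $f$ *looks the same* on $B$. The copy along $b'$ lies in $K$, so $f$ is defined on all of it. The copy along $b$ meets $K$ only in the copy of $B$. We extend $f$ along $b$ by imitating what $f$ does along $b'$.
- Prescribing $\ell$ on independent copies of $T'$ is no longer free: the prescribed map must extend to all of $P/D$. Section 6 makes $T'$ good enough for this.

Fix $\mu$ and $(I_i)_{i<\mu}$ as in Theorem C, and an arbitrary module $M$.

## 6. The quotient $T'$ and the extension of homomorphisms into it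

Put $I=\bigcup_iI_i$. Since $I_i\subsetneq I_{i+1}\subseteq I$, we have $I\ne I_i$ for all $i$. Let
$$C_i=E(I/I_i),\quad J=\prod_{i<\mu}C_i,\quad B^i=\{c\in J:c_j=0\ \text{for all } j\ge i\},\quad B=\bigcup_{i<\mu}B^i .$$
$J$ is injective. Let $J'\subseteq J$ be an injective hull of $B$, so $J=J'\oplus J''$ for some $J''$. Let $\pi:J\to T:=J/B$ be the projection and $T':=J'/B=\pi(J')$. As $B\subseteq J'$, we have $T=T'\oplus\pi(J'')$.

In the running example, $I=S$ and $I/I_i\cong\bigoplus_{n\ge i}e_nR$, so $C_i=\prod_{n\ge i}F_{(n)}$ by Step 1 of Section 4 (restricted to the coordinates $n\ge i$). Elements of $J$ are arrays $(c_{i,n})_{n\ge i}$. For $0\ne c\in J$ some $ce_n\ne0$, and $ce_n$ has nonzero entries only for $i\le n$, so $ce_n\in B$. Thus $B$ is essential in $J$, and $J'=J$, $T'=T$ here.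

**Step 1: $T'\ne0$.** This will make $K$ a proper submodule. Suppose $B=J'$, so $B$ is injective. Consider $\varphi:I\to J$, $r\mapsto(r+I_i)_{i<\mu}$. If $r\in I_j$, the $i$-th coordinate of $\varphi(r)$ is $0$ for $i\ge j$; so $\varphi$ has values in $B$. By injectivity $\varphi(r)=cr$ for some $c\in B$, say $c\in B^i$. Then the $i$-th coordinate of $\varphi$ vanishes on $I$, that is, $I=I_i$, a contradiction.

**Step 2: bookkeeping.** The next lemma is used twice to treat $\mu$ requirements, of which we can handle only finitely many at once, and only from some index on.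

**Lemma 2.** For every finite $G\subset\mu$ let an ordinal $i_G<\mu$ be given, with $i_\emptyset=0$. Then there are ordinals $W_i\le i$ $(i<\mu)$ such that

(a) $i_G\le i$ for every finite $G\subset W_i$;

(b) for each $k<\mu$ there is $i(k)<\mu$ with $k\in W_i$ for all $i\ge i(k)$.

*Proof.* Let $W_i$ be the union of all ordinals $\alpha\le i$ such that $i_G\le i$ for every finite $G\subset\alpha$. The ordinal $\alpha=0$ is one of them. These $\alpha$ form a chain, so every finite $G\subset W_i$ lies in one of them, which gives (a). For (b), fix $k$. The set $k+1$ has fewer than $\mu$ finite subsets: finitely many if $\mu=\omega$, and at most $\max(|k+1|,\aleph_0)<\mu$ if $\mu>\omega$. By regularity $e=\sup\{i_G:G\subset k+1\text{ finite}\}<\mu$. If $i\ge i(k):=\max(e,k+1)$, then $\alpha=k+1$ is admissible in the definition of $W_i$, so $k\in W_i$. $\square$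

**Step 3: case (ii), where $T'$ is injective.** In this case the extension problem disappears.

**Lemma 3.** In case (ii), $T'$ is injective.

*Proof.* As $T'$ is a direct summand of $T$, it suffices that $T$ is injective. Let $g:\mathfrak a\to T$ with $\mathfrak a=\sum_{k<\mu}a_kR$ (repeat generators if there are fewer), and choose $c^k\in J$ with $\pi(c^k)=g(a_k)$. For finite $G\subset\mu$ the module of relations $\sum_{k\in G}a_ks_k=0$ is finitely generated by coherence. For each of finitely many generators $s=(s_k)$ we have $\pi(\sum_{k\in G}c^ks_k)=g(\sum_{k\in G}a_ks_k)=0$, so $\sum_{k\in G}c^ks_k\in B$. So there is $i_G<\mu$ such that for all $i\ge i_G$ the generating relations, and hence all relations, hold for $(c^k_i)_{k\in G}$; put $i_\emptyset=0$. That is, for $i\ge i_G$, $a_k\mapsto c^k_i$ $(k\in G)$ defines a homomorphism $\sum_{k\in G}a_kR\to C_i$.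

Take $W_i$ from Lemma 2. Each relation among the $a_k$ $(k\in W_i)$ involves a finite $G\subset W_i$, and $i_G\le i$; so $a_k\mapsto c_i^k$ $(k\in W_i)$ defines a homomorphism $\sum_{k\in W_i}a_kR\to C_i$. As $C_i$ is injective, there is $y_i\in C_i$ with $y_ia_k=c_i^k$ for all $k\in W_i$. Let $y=(y_i)_i\in J$. By Lemma 2(b), for each $k$ we have $y_ia_k=c^k_i$ for all $i\ge i(k)$, so $ya_k-c^k\in B$ and $\pi(y)a_k=g(a_k)$. So $g$ extends to $r\mapsto\pi(y)r$, and $T$ is injective by (F1). $\square$

In case (i) relations need not be finitely generated, and $T'$ need not be shown injective. What survives is that $T'$ can solve up to $\mu$ conditions of the following kind.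

**Definition (pp formula).** A *pp formula* $\psi(v_1,\dots,v_m)$ says that a given finite homogeneous system of $R$-linear equations in $v_1,\dots,v_m,y_1,\dots,y_n$ has a solution $(y_1,\dots,y_n)$ (the *witnesses*). We write $X\models\psi(\bar x)$ if this holds in the module $X$ for $\bar x\in X^m$. A *pp condition* $\psi(v,\bar c)$ *with parameters in $C$* is obtained by substituting a tuple $\bar c$ from $C$ for all variables but $v$. A set of conditions is *satisfiable in $C$* if some $v\in C$ satisfies all of them, and *finitely satisfiable* if each finite subset is satisfiable in $C$.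

Over $\mathbb Z$, the formula $\psi(v)$: "$v-2y=0$ for some $y$" defines $2X$ in $X$. In general the following are immediate: homomorphisms preserve pp formulas; the formulas are closed under conjunction, under existential quantification, and under substituting $R$-linear combinations of variables (or $0$) for variables; $\psi$ defines an additive subgroup of $X^m$; and up to renaming variables there are at most $|R|+\aleph_0$ of them.

**Step 4: truth in $T$ is eventual truth in the $C_i$.** This moves conditions from $T$ to the injective modules $C_i$ and back.

**Lemma 4.** For a pp formula $\psi$ and a tuple $\bar c$ in $J$: $T\models\psi(\pi\bar c)$ if and only if there is $i_0<\mu$ with $C_i\models\psi(\bar c_i)$ for all $i\ge i_0$.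

*Proof.* ($\Rightarrow$) Lift witnesses from $T$ to $J$. The finitely many equations hold modulo $B$, hence exactly in all coordinates $i\ge i_0$ for some $i_0$. ($\Leftarrow$) Choose witnesses in $C_i$ for $i\ge i_0$ and $0$ for $i<i_0$. The equations hold in all coordinates $i\ge i_0$, so they hold modulo $B^{i_0}\subseteq B$. $\square$

**Step 5: injective modules satisfy all finitely satisfiable sets.** This is applied to each $C_i$.

**Lemma 5.** A finitely satisfiable set $\Psi$ of pp conditions $\psi(v,\bar c)$ with parameters in an injective module $C$ is satisfiable in $C$.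

*Proof.* Form $C\oplus L$, where $L$ is free on $v$ and on separate witness variables for each condition in $\Psi$, and let $G$ be its quotient by all the relations that the equations of the conditions express. Suppose $c\in C$ becomes $0$ in $G$. Then $c$ is an $R$-combination of finitely many of these relations, which come from finitely many conditions. Send $v$ to a common solution in $C$ of these conditions, their witness variables to witnesses, and all other variables to $0$. This gives a homomorphism $C\oplus L\to C$ that is the identity on $C$ and kills the relations used. So $c=0$. Hence $C$ embeds in $G$, and $\mathrm{id}_C$ extends to $G\to C$ by injectivity. The image of $v$ satisfies $\Psi$, with the images of the witness variables as witnesses. $\square$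

**Step 6: $T'$ satisfies $\mu$ conditions.** We now combine Steps 2, 4 and 5. One cannot ask $v_i\in C_i$ to satisfy all $\mu$ conditions: each finite part is satisfiable in $C_i$ only from some $i_G$ on, and these $i_G$ may be unbounded in $\mu$. So at $i$ we ask only for the conditions with index in $W_i$.

**Lemma 6.** A finitely satisfiable set of at most $\mu$ pp conditions with parameters in $T'$ is satisfiable in $T'$.

*Proof.* Write the conditions as $\psi_k(v,\bar t_k)$, $k<\mu$, repeating some of them or adding the condition $0=0$ if there are too few. They are finitely satisfiable in $T\supseteq T'$. Lift $\bar t_k$ to $\bar c_k$ in $J$. For finite $G\subset\mu$ apply Lemma 4 to the pp formula $\exists v\bigwedge_{k\in G}\psi_k(v,\cdot)$: there is $i_G<\mu$ (with $i_\emptyset=0$) such that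
$$C_i\models\exists v\bigwedge_{k\in G}\psi_k(v,\bar c_{k,i})\qquad\text{for all }i\ge i_G. \tag{6}$$
Take $W_i$ from Lemma 2. By (6) and Lemma 2(a), $\{\psi_k(v,\bar c_{k,i}):k\in W_i\}$ is finitely satisfiable in $C_i$. By Lemma 5, some $v_i\in C_i$ satisfies it. Let $w=(v_i)_i\in J$. By Lemma 2(b), for each $k$ we have $C_i\models\psi_k(v_i,\bar c_{k,i})$ for all $i\ge i(k)$, so $T\models\psi_k(\pi w,\bar t_k)$ by Lemma 4. The projection of $T$ to its summand $T'$ fixes the $\bar t_k$ and preserves pp formulas, so the image of $\pi w$ in $T'$ satisfies all conditions. $\square$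

**Step 7: the extension lemma.** This replaces the free extension of linear functionals.

**Lemma 7.** Let $A_0\subseteq A$ be modules and $\ell_0:A_0\to T'$ a homomorphism such that for every finite $Y\subset A_0$ some homomorphism $A\to T'$ agrees with $\ell_0$ on $Y$. Then $\ell_0$ extends to a homomorphism $A\to T'$.

*Proof.* In case (ii) this holds because $T'$ is injective (Lemma 3). Consider case (i). Call a homomorphism $\ell:A_1\to T'$ with $A_0\subseteq A_1\subseteq A$ *good* if $A\models\psi(\bar a)$ implies $T'\models\psi(\ell\bar a)$, for all pp formulas $\psi$ and all tuples $\bar a$ in $A_1$. The map $\ell_0$ is good: some homomorphism $A\to T'$ agrees with $\ell_0$ on $\bar a$, and it preserves $\psi$. Unions of chains of good maps are good. By Zorn's lemma there is a maximal good extension $\ell:A_1\to T'$ of $\ell_0$. Suppose there is $x\in A\setminus A_1$, and let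
$$\Psi=\{\psi(v,\ell\bar a):\ \psi\text{ pp},\ \bar a\text{ in }A_1,\ A\models\psi(x,\bar a)\}.$$

$\Psi$ is finitely satisfiable in $T'$: given finitely many $\psi_j(v,\ell\bar a_j)$ in $\Psi$, we have $A\models\exists v\bigwedge_j\psi_j(v,\bar a_j)$, and goodness of $\ell$ gives $T'\models\exists v\bigwedge_j\psi_j(v,\ell\bar a_j)$.

$\Psi$ is equivalent in $T'$ to a set of at most $\mu$ conditions: if $A\models\psi(x,\bar a)$ and $A\models\psi(x,\bar a')$, subtract to get $A\models\psi(0,\bar a-\bar a')$. By goodness $T'\models\psi(0,\ell\bar a-\ell\bar a')$. As $\psi$ defines an additive subgroup, $\psi(v,\ell\bar a)$ and $\psi(v,\ell\bar a')$ have the same solutions in $T'$. So one condition per formula suffices, and there are at most $|R|+\aleph_0\le\mu$ formulas.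

By Lemma 6 some $t\in T'$ satisfies $\Psi$. Define $\ell^*:A_1+xR\to T'$ by $a+xr\mapsto\ell(a)+tr$. It is well defined: if $a+xr=0$, then $A\models\psi(x,a)$ for the formula $\psi(v,w)$: $w+vr=0$, so $\ell(a)+tr=0$. It is good: if $A\models\psi(a_1+xr_1,\dots,a_m+xr_m)$, then $\psi'(v,w_1,\dots,w_m):=\psi(w_1+vr_1,\dots,w_m+vr_m)$ is a pp formula with $A\models\psi'(x,\bar a)$. So $t$ satisfies $\psi'(v,\ell\bar a)$, which says $T'\models\psi(\ell^*(a_1+xr_1),\dots,\ell^*(a_m+xr_m))$. This contradicts maximality. So $A_1=A$. $\square$

## 7. A tree carrying $2^\kappa$ independent copies of $T'$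

**Step 1: cardinals, nodes and branches.** This step arranges a count like (4): a module $D$ of size at most $\kappa$, so that $|\operatorname{Hom}(D,M)|\le2^\kappa$, with $2^\kappa$ branches. Let $\kappa_0$ be an infinite cardinal that is at least each of $\mu$, $|J|$, $|M|$ and $|M|^{|J|}$. Put $\kappa_{j+1}=2^{\kappa_j}$, $\kappa_j=\sup_{k<j}\kappa_k$ for limit $j<\mu$, and $\kappa=\sup_{j<\mu}\kappa_j$. For $i<\mu$ let $X_i=\prod_{j<i}\kappa_j$, the set of functions $s$ with domain $i$ and $s(j)\in\kappa_j$ (the *nodes* of level $i$). Let $\beta=\prod_{j<\mu}\kappa_j$ (the *branches*). A branch $b$ passes through the node $b|i\in X_i$ for each $i<\mu$.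

For the nodes, $|X_i|\le\kappa_i^{|i|}\le2^{\kappa_i}=\kappa_{i+1}<\kappa$, as $|i|\le\mu\le\kappa_i$. For the branches, keeping only the coordinates with successor index,
$$|\beta|\ge\prod_{j<\mu}\kappa_{j+1}=\prod_{j<\mu}2^{\kappa_j}=2^{\sum_j\kappa_j}\ge2^\kappa,\qquad|\beta|\le\kappa^\mu\le2^\kappa,\qquad\text{so }|\beta|=2^\kappa. \tag{7}$$

**Step 2: the module $D$ and its envelope.** We place a copy of $C_i$ at each node of level $i$. Let
$$\Pi=\prod_{i<\mu}\prod_{s\in X_i}C_i,\qquad D^i=\{p\in\Pi:p(s)=0\text{ for all }s\in X_j,\ j\ge i\},\qquad D=\bigcup_{i<\mu}D^i .$$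
For $j<i$ we have $|X_j|\le\kappa_{j+1}\le\kappa_i$, so $\bigcup_{j<i}X_j$ has at most $|i|\cdot\kappa_i\le\kappa_i$ elements. Each $C_j$ embeds in $J$, so $|D^i|\le|J|^{\kappa_i}\le2^{\kappa_i}<\kappa$. Hence $|D|\le\mu\cdot\kappa=\kappa$, and
$$|\operatorname{Hom}(D,M)|\le|M|^{|D|}\le2^\kappa. \tag{8}$$
Let $P=E(D)$, $A=P/D$, and $q:P\to A$ the projection.

**Step 3: the copy of $J'$ along a branch.** For $b\in\beta$ let $h_b:J\to\Pi$ be given by $h_b(c)(b|i)=c_i$ and $h_b(c)(s)=0$ for all other nodes $s$. This is an injective homomorphism with $h_b(B^i)\subseteq D^i$, so $h_b(B)\subseteq D$. As $P$ is injective, $h_b|_B:B\to D\subseteq P$ extends to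
$$\hat h_b:J'\to P .$$
It is injective, because $B$ is essential in $J'$ and $h_b$ is injective on $B$. As $q\hat h_b(B)\subseteq q(D)=0$, it induces $j_b:T'\to A$ with $j_b\pi|_{J'}=q\hat h_b$.

**Step 4: cutting off the first $N$ coordinates.** Different branches share nodes at low levels, so we need to discard these. For $N<\mu$ and $y\in J$ write $y=y_{<N}+y_{\ge N}$, where $y_{<N}$ keeps the coordinates below $N$ and $y_{\ge N}$ the others. If $y\in J'$, then $y_{<N}\in B^N\subseteq B\subseteq J'$, so $y_{\ge N}\in J'$ too. Put $J'_{\ge N}=\{y\in J':y_{<N}=0\}$ and $B_{\ge N}=B\cap J'_{\ge N}$. Then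
$$J'=B^N\oplus J'_{\ge N},\qquad B_{\ge N}\text{ is essential in }J'_{\ge N}; \tag{9}$$
for if $0\ne y\in J'_{\ge N}$, some $0\ne yr\in B$, and $yr\in J'_{\ge N}$.

**Step 5: the copies are independent modulo $D$.** This lets us prescribe a map on all of them at once.

**Lemma 8.** If $\Phi\subset\beta$ is finite, $d\in D$, $y_b\in J'$ $(b\in\Phi)$ and $d+\sum_{b\in\Phi}\hat h_b(y_b)=0$, then all $y_b\in B$. Hence each $j_b$ is injective and the sum $\sum_{b\in\beta}j_b(T')$ is direct.

*Proof.* Choose $N<\mu$ such that the nodes $b|N$ $(b\in\Phi)$ are distinct; it exists because finitely many distinct branches differ at finitely many coordinates chosen for the pairs. Then the nodes $b|i$ $(b\in\Phi)$ are distinct for each $i\ge N$, so the sets $\{b|i:i\ge N\}$ $(b\in\Phi)$ are pairwise disjoint. Let $D_b$ be the set of elements of $D$ supported on $\{b|i:i\ge N\}$, and $D_r$ the set of elements of $D$ vanishing on all these sets. Cutting an element of $D^i$ into its parts on these sets of nodes stays in $D^i$, so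
$$D=D_r\oplus\bigoplus_{b\in\Phi}D_b .$$
Moreover $D_b=h_b(B_{\ge N})$: an element $p\in D_b\cap D^{i}$ is $h_b(y)$ with $y_j=p(b|j)$ for $j\ge N$ and $y_j=0$ for $j<N$, and $y\in B^{i}$; the other inclusion is clear.

Let $H_b=\hat h_b(J'_{\ge N})$. By (9) and injectivity of $\hat h_b$, $H_b$ is an essential extension of $D_b$. So in the external direct sum, $D_r\oplus\bigoplus_bD_b$ is essential in $D_r\oplus\bigoplus_bH_b$. The sum map $D_r\oplus\bigoplus_bH_b\to P$ is injective on the former, hence injective.

Write $d=d_r+\sum_bh_b(v_b)$ with $d_r\in D_r$, $v_b\in B_{\ge N}$, and $y_b=u_b+w_b$ with $u_b\in B^N$, $w_b\in J'_{\ge N}$. Then $\hat h_b(u_b)=h_b(u_b)$ is supported on nodes of level below $N$, so it lies in $D_r$. The given equation becomes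
$$\Bigl(d_r+\sum_bh_b(u_b)\Bigr)+\sum_b\hat h_b(v_b+w_b)=0,$$
with the first term in $D_r$ and $\hat h_b(v_b+w_b)\in H_b$. So $\hat h_b(v_b+w_b)=0$, hence $w_b=-v_b\in B$ and $y_b\in B$.

Finally, $\sum_{b\in\Phi}j_b(\pi y_b)=0$ means $\sum_b\hat h_b(y_b)\in D$. By what we proved all $y_b\in B$, so all $\pi y_b=0$. $\square$

**Step 6: finitely many copies can be labeled at will.** This provides the hypothesis of Lemma 7.

**Lemma 9.** For finite $\Phi\subset\beta$ and $\varepsilon:\Phi\to\{0,1\}$ there is a homomorphism $\theta:A\to T'$ with $\theta j_b=\varepsilon_b\,\mathrm{id}_{T'}$ for all $b\in\Phi$.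

*Proof.* Take $N$ as in the proof of Lemma 8. Define $\lambda:D\to B$ by
$$\lambda(d)_i=\sum_{b\in\Phi,\ \varepsilon_b=1}d(b|i)\quad(i\ge N),\qquad\lambda(d)_i=0\quad(i<N).$$
If $d\in D^i$, then $\lambda(d)\in B^i$, so the values are in $B$. For $b\in\Phi$ and $y\in B$, since the nodes $b'|i$ $(b'\in\Phi)$ are distinct for $i\ge N$,
$$\lambda(h_b(y))=\varepsilon_b\,y_{\ge N}. \tag{10}$$
Consider the two homomorphisms on $D\oplus(J')^\Phi$
$$(d,(y_b))\mapsto d+\sum_b\hat h_b(y_b)\in P,\qquad(d,(y_b))\mapsto\lambda(d)+\sum_b\varepsilon_b(y_b)_{\ge N}\in J'.$$
If $(d,(y_b))$ is in the kernel of the first, then by Lemma 8 all $y_b\in B$, so $d=-\sum_bh_b(y_b)$, and by (10) the second map sends it to $0$. So the second map factors through the image of the first and gives a homomorphism $D+\sum_{b\in\Phi}\hat h_b(J')\to J'$. As $J'$ is injective, it extends to $\hat\lambda:P\to J'$. We have $\hat\lambda(D)=\lambda(D)\subseteq B$, so $\hat\lambda$ induces $\theta:A=P/D\to J'/B=T'$. For $y\in J'$,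
$$\theta j_b(\pi y)=\theta q\hat h_b(y)=\pi\hat\lambda\hat h_b(y)=\pi(\varepsilon_by_{\ge N})=\varepsilon_b\pi(y),$$
because $y_{<N}\in B$. $\square$

## 8. The kernel $K$ of a labeling of the branches

**Step 1: two twin branches for each homomorphism.** For every $f\in\operatorname{Hom}(D,M)$ we find branches along which $f$ looks the same. Consider $\beta\to\operatorname{Hom}(B,M)$, $b\mapsto fh_b|_B$. The target has at most $|M|^{|B|}\le|M|^{|J|}\le\kappa_0$ elements. By König's theorem $\kappa_0<\kappa<\operatorname{cf}(2^\kappa)$, so the set $\beta$, of size $2^\kappa$ by (7), is not a union of at most $\kappa_0$ sets of size less than $2^\kappa$. Thus some fiber $\beta_f\subseteq\beta$ has cardinality $2^\kappa$.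

By (8) we may enumerate $\operatorname{Hom}(D,M)=\{f_\xi:\xi<2^\kappa\}$, with repetitions allowed. Choose recursively $b_\xi\ne b'_\xi$ in $\beta_{f_\xi}$, different from all $b_\eta,b'_\eta$ with $\eta<\xi$; fewer than $2^\kappa$ branches are forbidden at each stage. Put $\varepsilon_b=1$ if $b=b_\xi$ for some $\xi$, and $\varepsilon_b=0$ for all other branches. All chosen branches are distinct, so
$$\varepsilon_{b_\xi}=1,\qquad\varepsilon_{b'_\xi}=0\qquad\text{for all }\xi<2^\kappa. \tag{11}$$

**Step 2: the map $\ell$ and its kernel.** We now turn the labels into one homomorphism. Let $A_0=\bigoplus_{b\in\beta}j_b(T')\subseteq A$; the sum is direct and the $j_b$ are injective by Lemma 8. So there is $\ell_0:A_0\to T'$ with $\ell_0j_b=\varepsilon_b\,\mathrm{id}_{T'}$ for all $b$. A finite subset of $A_0$ lies in the sum of finitely many $j_b(T')$, where the map $\theta$ of Lemma 9 agrees with $\ell_0$. By Lemma 7, $\ell_0$ extends to $\bar\ell:A\to T'$. Let $\ell=\bar\ell q:P\to T'$ and $K=\ker\ell$. Then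
$$\ell\hat h_b=\bar\ell j_b\pi|_{J'}=\varepsilon_b\,\pi|_{J'}\qquad(b\in\beta), \tag{12}$$
and $D\subseteq K$. By (11) and (12), $\ell$ is onto $T'$, and $T'\ne0$ by Step 1 of Section 6; so $K\ne P$. As $D$ is essential in $P$, $K$ is a proper essential submodule of the injective module $P$. Hence $K$ is not injective and $E(K)=P$.

**Step 3: every $f:K\to M$ extends to $P$.** Here the twin branches do their work. Let $f:K\to M$. Then $f|_D=f_\xi$ for some $\xi$. Put $b=b_\xi$ and $b'=b'_\xi$. By (11) and (12):

- $\hat h_{b'}(J')\subseteq K$, so $f$ is defined on the whole copy of $J'$ along $b'$.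
- $P=K+\hat h_b(J')$, since for $p\in P$ there is $y\in J'$ with $\pi(y)=\ell(p)$, and then $p-\hat h_b(y)\in K$.
- $K\cap\hat h_b(J')=\{\hat h_b(y):\pi(y)=0\}=h_b(B)$.
- $fh_b|_B=fh_{b'}|_B$, since $b,b'\in\beta_{f_\xi}$ and $h_b(B),h_{b'}(B)\subseteq D$.

Let $N=\hat h_b(J')$ and let $f_N:N\to M$ be $f_N(\hat h_b(y))=f(\hat h_{b'}(y))$, which is well defined because $\hat h_b$ is injective. On $K\cap N=h_b(B)$ the maps agree: for $y\in B$,
$$f_N(h_b(y))=f(\hat h_{b'}(y))=f(h_{b'}(y))=f(h_b(y)).$$
By Lemma 1, $f$ extends to a homomorphism
$$g:P=E(K)\to M,\qquad g(k+\hat h_b(y))=f(k)+f(\hat h_{b'}(y))\qquad(k\in K,\ y\in J').$$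

So $M$ is $K$-subinjective while $K$ is not injective, and $M$ is not indigent. As $M$ was arbitrary, $R$ has no indigent right module. This proves Theorem C, and with it Corollary D. $\blacksquare$
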